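# Left cosets in a finite Moufang loop that cannot be sorted into a partition

## 1. The theorem and the terms in it

**Theorem A.** Let $F=\mathbb F_{2^m}$ with absolute trace $\operatorname{Tr}:F\to\mathbb F_2$. Let $\mathbb O(F)$ be the set of symbols $(a,u;v,b)$ with $a,b\in F$ and $u,v\in F^3$, added componentwise and multiplied by
$$(a,u;v,b)(a',u';v',b')=(aa'+u\cdot v',\ au'+b'u+v\times v';\ a'v+bv'+u\times u',\ bb'+v\cdot u').\tag{1}$$
Put $N(a,u;v,b)=ab+u\cdot v$ and $M(F)=\{p\in\mathbb O(F):N(p)=1\}$. With $e_1,e_2,e_3$ the standard basis of $F^3$, write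
$$[e]=(0,\ \lambda e_1;\ \mu e_2+\nu e_3,\ 0)\quad\text{for } e=(\lambda,\mu,\nu)\in F^3,\qquad J=\{[e]:e\in F^3\}.$$
Let $d\ge 3$ and $m\ge 3\cdot 4^{d-2}+1$ (for example $d=3$, $m=13$). Let $\theta$ generate $F$ over $\mathbb F_2$, let $\Omega$ be the $\mathbb F_2$-span of $1,\theta,\theta^4,\dots,\theta^{4^{d-2}}$, let $W=\{t\in F:\operatorname{Tr}(wt)=0\ \text{for all } w\in\Omega\}$, and let
$$S=\{1+[(\lambda,\mu,\nu)]:\ \lambda+\mu\nu\in W\}.$$
Then $M(F)$ is a finite Moufang loop, $S$ is a subloop (an elementary abelian group of order $2^{3m-d}$), and no family of left cosets of $S$ partitions $M(F)$. More precisely, for $x=(0,e_3;e_3,0)$ the set $B=x(1+J)$ has $2^d|S|$ elements, every left coset of $S$ meeting $B$ lies in $B$, and at most $2^d-1$ left cosets of $S$ inside $B$ can be pairwise disjoint.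

Here is what this says. A **loop** is a set $Q$ with a binary operation and an identity element $1$ such that for all $a,b\in Q$ each of the equations $ax=b$ and $ya=b$ has exactly one solution. So a loop is a group without associativity. A **Moufang loop** is a loop satisfying
$$(xy)(zx)=(x(yz))x\qquad\text{for all }x,y,z.$$
Every group is a Moufang loop; non-associative ones appear in Sections 2 and 4. A **subloop** $S\le M$ is a subset containing $1$ that is a loop under the operation of $M$, and the **left coset** of $S$ determined by $x\in M$ is $xS=\{xs:s\in S\}$.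

In a group, left cosets partition: if $y=xs\in xS$, then $yS=(xs)S=x(sS)=xS$. The middle equality is associativity, and without it two left cosets may overlap without being equal. One may still hope to discard the superfluous cosets. This hope is Conjecture 5.1 of "Topics in Moufang Loops": if $M$ is a Moufang loop, $S\le M$ and $\mathcal S$ is the family of all left cosets of $S$, then some subfamily $A\subset\mathcal S$ is a partition of $M$. (The subfamily need not be proper: for $S=M$ take $A=\mathcal S=\{M\}$.)

Theorem A says that the conjecture is false, already for a finite loop $M$ and an elementary abelian $2$-group $S$. It also locates the failure. The set $B$ is closed off: cosets that touch it stay in it. Since $|B|=2^d|S|$, a partition would need exactly $2^d$ disjoint cosets there, so counting alone raises no objection. But $2^d$ disjoint cosets do not fit. For $d=3$, $m=13$ we have $|S|=2^{36}$ and $|B|=2^{39}$; eight disjoint cosets are needed, and at most seven are available.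

The failure persists in every larger Moufang loop.

**Corollary.** If $M'$ is any Moufang loop, finite or infinite, containing $M(F)$ as in Theorem A, then $M'$ has no partition into left cosets of $S$.

**Proof from Theorem A.** Suppose $y\in M'$ and $ys=p\in M(F)$ for some $s\in S$. The equation $y's=p$ has a solution $y'$ in the loop $M(F)$, and its solution in $M'$ is unique, so $y=y'\in M(F)$. Hence a left coset of $S$ that meets $M(F)$ lies in $M(F)$. The members of a partition of $M'$ that meet $M(F)$ would therefore partition $M(F)$, which Theorem A forbids. $\square$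

Two more results mark out the surroundings. They explain which examples cannot work, so we prove them first.

**Theorem B.** If $M$ is a centrally nilpotent Moufang loop (for example a finite Moufang $p$-loop), the conjecture holds for every $S\le M$.

**Theorem C.** Let $H\le G$ be groups, let $M=M(G,2)=G\cup Gu$ be the Chein loop, and let $S=H\cup Hu$. Then $M$ is partitioned by some left cosets of $S$ if and only if $[H:H\cap gHg^{-1}]=[H:H\cap g^{-1}Hg]$ (as cardinals) for all $g\in G$. This always holds if $H$ is finite. It fails for $G=\{t\mapsto 2^kt+b:\ k\in\mathbb Z,\ b\in\mathbb Z[\tfrac12]\}$ and $H=\{t\mapsto t+n:\ n\in\mathbb Z\}$.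

## 2. Overlapping cosets in Chein loops, and Theorem C

Given a group $G$, the **Chein loop** $M(G,2)$ is the disjoint union of $G$ and a second copy $Gu=\{gu:g\in G\}$, with
$$g\cdot h=gh,\qquad g(hu)=(hg)u,\qquad (gu)h=(gh^{-1})u,\qquad (gu)(hu)=h^{-1}g .$$
It is a Moufang loop by Chein (Trans. AMS 188, 1974). If $H\le G$, then $S=H\cup Hu$ is the Chein loop of $H$, hence a subloop. Reading off the four rules, for $g\in G$:
$$gS=gH\cup (Hg)u,\qquad (gu)S=Hg\cup(gH)u.\tag{2}$$
A coset of $S$ thus carries a left $H$-coset in one half and a right $H$-coset in the other.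

**A case by hand: twelve elements.** Let $G=S_3=\langle r,h\mid r^3=h^2=1,\ hr=r^2h\rangle$ and $H=\{1,h\}$. Then $|M|=12$, $|S|=4$, and by (2)
$$rS=\{r,rh\}\cup\{r,r^2h\}u,\qquad (rh)S=\{r,rh\}\cup\{rh,r^2\}u .$$
Here $rh\in rS$, but $(rh)S\neq rS$, and the two cosets overlap in $\{r,rh\}$. So the group argument of Section 1 really breaks. Still, $r^2S=\{r^2,r^2h\}\cup\{r^2,rh\}u$ is disjoint from $rS$, and $S,\ rS,\ r^2S$ partition $M$. For this $S$ the conjecture holds: we only had to choose well.

**Proof of Theorem C.**

**Reduction to double cosets.** The purpose is to cut the problem into independent pieces. The sets $D\cup Du$, with $D=HgH$ a double coset, partition $M$. By (2), both $gS$ and $(gu)S$ lie in $D\cup Du$ for $D=HgH$. So $M$ is partitioned by left cosets of $S$ if and only if every $D\cup Du$ is. We also record two counts. Left $H$-cosets in $D$ have the form $hgH$, and $hgH=h'gH$ iff $h^{-1}h'\in gHg^{-1}$; so there are $[H:H\cap gHg^{-1}]$ of them. Right cosets in $D$ have the form $Hgh$, and $Hgh=Hgh'$ iff $h'h^{-1}\in g^{-1}Hg$; so there are $[H:H\cap g^{-1}Hg]$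 of them.

**Any left coset in $D$ meets any right coset in $D$.** Let $a,b\in D$ and write $b=hak$ with $h,k\in H$. Then $ak=h^{-1}b\in aH\cap Hb$.

**A partition forces the equality.** Let $D\cup Du$ be partitioned by left cosets of $S$. If two *distinct* members had the forms $aS$ and $(bu)S$, they would meet in $aH\cap Hb\ne\emptyset$, a contradiction. So if some member can be written $aS$, every other member fails to be of the form $(bu)S$, hence is also of the form $a'S$. Otherwise all members have the form $(bu)S$. Thus all members can be written with one form: either all are $aS$, or all are $(au)S$, where $a$ runs through a set $X\subseteq D$ containing one representative for each member. In both cases (2) shows that the sets $aH$ $(a\in X)$ fill one half of $D\cup Du$ disjointly and the sets $Ha$ fill the other half disjointly. So $a\mapsto aH$ and $a\mapsto Ha$ are bijections from $X$ onto the left and onto the right $H$-cosets in $D$, and the two counts agree.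

**The equality gives a partition.** If the counts agree for $D$, choose a bijection $\beta$ from the left cosets to the right cosets in $D$, and for each left coset $L\subseteq D$ an element $a_L\in L\cap\beta(L)$, which exists by the intersection property. Then $a_LS=a_LH\cup(Ha_L)u=L\cup\beta(L)u$, and these sets partition $D\cup Du$. Do this for every $D$.

**Finite $H$.** All $H$-cosets have size $|H|$ and $D$ is finite, so both counts are $|D|/|H|$.

**The displayed example.** Let $g:t\mapsto 2t$. Then $gHg^{-1}=\{t\mapsto t+2n\}$ has index $2$ in $H$, while $g^{-1}Hg=\{t\mapsto t+\tfrac n2\}\supseteq H$. The indices are $2$ and $1$, so no partition exists. $\square$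

One can see the example with bare hands. Here $D=HgH=\{t\mapsto 2t+n\}$. It consists of two left cosets, $D_0$ ($n$ even) and $D_1$ ($n$ odd), but of the single right coset $D$. By (2), the cosets of $S$ inside $D\cup Du$ are exactly
$$D_0\cup Du,\qquad D_1\cup Du,\qquad D\cup D_0u,\qquad D\cup D_1u .$$
Any two of them meet, and none of them is everything.

So the conjecture already fails for an infinite loop. The mechanism is an inequality between two infinite-group indices, and it cannot occur when $H$ is finite. A finite counterexample needs another source.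

## 3. Dividing by the center, and Theorem B

A natural attempt to prove the conjecture for finite loops is induction through quotients, and it works as long as there is a center to divide by. The **center** $Z$ of a loop $M$ is the set of elements that commute with all elements and associate with all pairs of elements, in every position. It is an abelian group, $M/Z$ is a loop (Moufang if $M$ is), and the fibers of $M\to M/Z$ are the sets $tZ$. A loop is **centrally nilpotent** if repeatedly dividing by the center reaches the trivial loop after finitely many steps; the number of steps is the class. Example: the quaternion group $Q_8$ has center $\{\pm1\}$ and abelian quotient, so it has class $2$.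

**Proof of Theorem B.** We use induction on the class; the trivial loop is clear. Let $\pi:M\to M/Z$. By induction $M/Z$ has a partition $\{\pi(x)\pi(S):x\in X\}$ into left cosets of the subloop $\pi(S)$, with distinct $x\in X$ giving distinct members.

**Pulling the partition back.** Put $SZ=\{sz:s\in S,z\in Z\}$. An element lies in $\pi^{-1}(\pi(x)\pi(S))$ iff it has the form $(xs)z=x(sz)$. So $\pi^{-1}(\pi(x)\pi(S))=x(SZ)$, and the sets $x(SZ)$, $x\in X$, partition $M$.

**Splitting $SZ$.** Let $R$ be a transversal of $Z\cap S$ in $Z$. The sets $zS$, $z\in R$, partition $SZ$. For disjointness: if $zs=z's'$ with $z,z'\in R$, then $(z'^{-1}z)s=s'$. As $S$ is a loop, the solution $t$ of $ts=s'$ lies in $S$, so $z'^{-1}z\in S\cap Z$ and $z=z'$. For covering: given $sz$, write $z=z_0z_1$ with $z_0\in R$, $z_1\in S\cap Z$. Then $sz=z_0(z_1s)\in z_0S$.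

**Combining.** For $z\in R$ we have $(xz)s=x(zs)$, so $(xz)S=x(zS)$. Left multiplication by $x$ is injective, so the sets $(xz)S$, $z\in R$, partition $x(SZ)$. Hence $\{(xz)S:x\in X,z\in R\}$ is a partition of $M$ into left cosets of $S$.

Finite Moufang $p$-loops are centrally nilpotent by Glauberman (J. Algebra 8, 1968) for odd $p$ and Glauberman–Wright (J. Algebra 8, 1968) for $p=2$. $\square$

The argument stops when the center gives no quotient of smaller class. So a finite counterexample must live in a loop that is not centrally nilpotent, although $S$ itself may well be a $2$-group. The loop of Theorem A is of this kind.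

## 4. Norm-one split octonions in characteristic 2

The goal of this section is that $M(F)$ is a Moufang loop. The symbols $(a,u;v,b)$ are called Zorn matrices; in characteristic $2$ no signs appear in (1). The element $1=(1,0;0,1)$ is the identity, and $\alpha1=(\alpha,0;0,\alpha)$ acts as the scalar $\alpha\in F$.

*Example.* If $u,v,u',v'$ are all multiples of $e_1$, the cross products vanish, and $(a,\alpha e_1;\beta e_1,b)$ multiplies exactly like the matrix $\begin{pmatrix}a&\alpha\\ \beta&b\end{pmatrix}$, with $N$ as determinant. The cross products bring in non-associativity.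

For $p=(a,u;v,b)$ put $\bar p=(b,u;v,a)$. Then $N(\bar p)=N(p)$, $\bar{\bar p}=p$, and $p+\bar p=(a+b)1$.

**Step 1: $\bar p(pq)=N(p)q$.** This identity replaces associativity in solving equations. Let $q=(a',u';v',b')$. We use $w\times w=0$, $w\cdot(w\times w')=0$, and the characteristic-$2$ forms of the double cross product:
$$v\times(u\times u')=(v\cdot u')u+(u\cdot v)u',\qquad u\times(v\times v')=(u\cdot v')v+(u\cdot v)v'.$$
The four components of $\bar p(pq)$ are as follows.

* $b(aa'+u\cdot v')+u\cdot(a'v+bv'+u\times u')=(ab+u\cdot v)a'$, since $b\,u\cdot v'$ occurs twice.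
* $b(au'+b'u+v\times v')+(bb'+v\cdot u')u+v\times(a'v+bv'+u\times u')$. Here $bb'u$ and $b\,v\times v'$ occur twice, leaving $abu'+(v\cdot u')u+v\times(u\times u')=(ab+u\cdot v)u'$.
* $(aa'+u\cdot v')v+a(a'v+bv'+u\times u')+u\times(au'+b'u+v\times v')$. Here $aa'v$ and $a\,u\times u'$ occur twice, leaving $(u\cdot v')v+abv'+u\times(v\times v')=(ab+u\cdot v)v'$.
* $a(bb'+v\cdot u')+v\cdot(au'+b'u+v\times v')=(ab+u\cdot v)b'$.

**Step 2: the companion identities.** They let us cancel on both sides. First, $\overline{pq}=\bar q\,\bar p$: by (1),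
$$\bar q\,\bar p=(bb'+u'\cdot v,\ b'u+au'+v'\times v;\ bv'+a'v+u'\times u,\ aa'+v'\cdot u),$$
which is $\overline{pq}$ because $v'\times v=v\times v'$ in characteristic $2$. Replacing $p$ by $\bar p$ in Step 1 gives $p(\bar pq)=N(p)q$. Applying the bar to both identities and replacing $\bar q$ by $q$ gives $(qp)\bar p=N(p)q=(q\bar p)p$.

**Step 3: $\mathbb O(F)$ is alternative and $N$ is multiplicative.** This makes $M(F)$ closed. Put $t=a+b$, so $p=t1+\bar p$. Then $p^2=p(t1+\bar p)=tp+N(p)1$, and
$$p(pq)=(t1+\bar p)(pq)=t\,pq+N(p)q=p^2q .$$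
In the same way $(qp)p=t\,qp+N(p)q=qp^2$. An algebra with these two laws is called alternative, and by Artin's theorem any two elements of it generate an associative subalgebra. So $p,q$ and $\bar p=t1+p$, $\bar q$ lie in a common associative subalgebra with $1$. There
$$N(pq)1=(pq)\overline{(pq)}=(pq)(\bar q\,\bar p)=p(q\bar q)\bar p=N(p)N(q)1 .$$

**Step 4: $M(F)$ is a Moufang loop.** By Step 3, $M(F)$ is closed under multiplication and bar, and contains $1$. For $a,b\in M(F)$, Steps 1 and 2 show that $ax=b$ has the unique solution $\bar ab$ and $ya=b$ has the unique solution $b\bar a$. In particular $s^{-1}=\bar s$ and $(ys)s^{-1}=y$. The identity $(xy)(zx)=(x(yz))x$ holds in every alternative algebra (Schafer, *An Introduction to Nonassociative Algebras*, Ch. III §1). So $M(F)$ is a Moufang loop, finite because $F$ is finite.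

## 5. The subloop $S$, and cosets turned into translates

Recall that $\operatorname{Tr}(t)=\sum_{i<m}t^{2^i}$ is $\mathbb F_2$-linear, that $\operatorname{Tr}(t^2)=\operatorname{Tr}(t)$, and that the trace form is nondegenerate: every $\mathbb F_2$-linear functional on $F$ is $t\mapsto\operatorname{Tr}(wt)$ for exactly one $w\in F$.

The exponents $0,1,4,\dots,4^{d-2}$ are distinct and smaller than $m$, and $1,\theta,\dots,\theta^{m-1}$ are linearly independent over $\mathbb F_2$. So $\dim\Omega=d$, and $W$ has codimension $d$ in $F$. Moreover, by duality, the functionals vanishing on $W$ are exactly $t\mapsto\operatorname{Tr}(wt)$ with $w\in\Omega$.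

**Step 1: $S$ is a subloop of order $2^{3m-d}$.** Let $e=(\lambda,\mu,\nu)$, $e'=(\lambda',\mu',\nu')$. In $[e][e']$ the only component of (1) that survives is $v\times v'=(\mu e_2+\nu e_3)\times(\mu'e_2+\nu'e_3)=(\mu\nu'+\mu'\nu)e_1$. So $[e][e']=[(\mu\nu'+\mu'\nu,0,0)]$ and
$$(1+[e])(1+[e'])=1+[(\lambda+\lambda'+\mu\nu'+\mu'\nu,\ \mu+\mu',\ \nu+\nu')].$$
Also $N(1+[e])=1+\lambda e_1\cdot(\mu e_2+\nu e_3)=1$, so $1+J\subseteq M(F)$. Put $\varphi(1+[e])=(\lambda+\mu\nu,\mu,\nu)$, a bijection $1+J\to F^3$. Since
$$\lambda+\lambda'+\mu\nu'+\mu'\nu+(\mu+\mu')(\nu+\nu')=(\lambda+\mu\nu)+(\lambda'+\mu'\nu'),$$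
we get $\varphi(st)=\varphi(s)+\varphi(t)$. So $1+J$ is an elementary abelian group, and $S=\varphi^{-1}(W\times F\times F)$ is a subgroup of it of order $2^{3m-d}$. Inside $1+J$ its cosets partition as usual. The trouble is elsewhere.

**Step 2: multiplication on $B=x(1+J)$.** Let $x=(0,e_3;e_3,0)$, so $N(x)=1$. We compute how $1+J$ acts on $B$ from the right. By (1),
$$x[e]=(e_3\cdot(\mu e_2+\nu e_3),\ e_3\times(\mu e_2+\nu e_3);\ e_3\times\lambda e_1,\ e_3\cdot\lambda e_1)=(\nu,\ \mu e_1;\ \lambda e_2,\ 0).$$
Multiplying $(\nu,\mu e_1;\lambda e_2,0)$ by $[e']$, the four components are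
$$\mu e_1\cdot(\mu'e_2+\nu'e_3)=0,\qquad \nu\lambda'e_1+\lambda e_2\times(\mu'e_2+\nu'e_3)=(\lambda\nu'+\lambda'\nu)e_1,$$
$$\mu e_1\times\lambda'e_1=0,\qquad \lambda e_2\cdot\lambda'e_1=0 .$$
With $f_2=[(0,1,0)]$ we have $xf_2=(0,e_1;0,0)$, so $(x[e])[e']=x\bigl((\lambda\nu'+\lambda'\nu)f_2\bigr)$. Expanding $(x(1+[e]))(1+[e'])=x+x[e]+x[e']+(x[e])[e']$ gives
$$(x(1+[e]))(1+[e'])=x\bigl(1+[(\lambda+\lambda',\ \mu+\mu'+\lambda\nu'+\lambda'\nu,\ \nu+\nu')]\bigr).\tag{3}$$
Compare with Step 1: there the correction $\mu\nu'+\mu'\nu$ sits in the first coordinate, here $\lambda\nu'+\lambda'\nu$ sits in the second. For instance, with $e=(1,0,0)$ and $e'=(0,0,1)$ we have $[e][e']=0$ but $(x[e])[e']=xf_2\ne0$: non-associativity in plain view.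

**Step 3: coordinates in which cosets are translates.** Define $\chi(1+[e])=(\lambda,\mu+\lambda\nu,\nu)$ and $\psi:B\to F^3$ by $\psi(xs)=\chi(s)$ for $s\in1+J$; left multiplication by $x$ is injective, so $\psi$ is a well-defined bijection. By (3) and
$$\mu+\mu'+\lambda\nu'+\lambda'\nu+(\lambda+\lambda')(\nu+\nu')=(\mu+\lambda\nu)+(\mu'+\lambda'\nu'),$$
we get $\psi(gs)=\psi(g)+\chi(s)$ for $g\in B$, $s\in 1+J$. Hence for $g\in B$
$$\psi(gS)=\psi(g)+T,\qquad T=\chi(S)=\{(\lambda,\mu+\lambda\nu,\nu):\lambda+\mu\nu\in W\}.$$
Writing $y=\lambda$, $\zeta=\nu$, $z=\mu+y\zeta$, so $\mu=z+y\zeta$, the condition becomes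
$$T=\{(y,z,\zeta)\in F^3:\ y+z\zeta+y\zeta^2\in W\}.\tag{4}$$

**Step 4: $B$ is closed off.** If $c\in M(F)$ and $cs\in B$ for some $s\in S$, then $c=(cs)s^{-1}\in B(1+J)\subseteq B$ by (3), so $cS\subseteq B$. Also $|T|=|S|=2^{3m-d}$ and $|B|=|F|^3=2^{3m}=2^d|T|$.

So a partition of $M(F)$ by left cosets of $S$ would make $F^3$ a disjoint union of exactly $2^d$ translates of $T$. Theorem A will follow entirely once we know:

> There do not exist $2^d$ pairwise disjoint translates of $T$ in $F^3$.

The loop has disappeared. What is left is a packing problem in an elementary abelian $2$-group.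

## 6. Slices of $T$ and the set of allowed differences

For fixed $\zeta$, the condition in (4) is additive in $(y,z)$. Put $L_\zeta(y,z)=(1+\zeta^2)y+\zeta z$. The slice $T_\zeta=\{(y,z):L_\zeta(y,z)\in W\}$ is an $\mathbb F_2$-subspace of $F^2$. It has codimension $d$, because $L_\zeta:F^2\to F$ is onto (use $z$ if $\zeta\neq0$, and $y$ if $\zeta=0$). So $T$ is a stack of subspaces that turn as $\zeta$ varies.

Translates $g+T$ and $g'+T$ are disjoint iff $g-g'\notin T-T$, so we determine $T-T$. In characteristic $2$ differences are sums.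

**Step 1: all differences with nonzero third coordinate lie in $T-T$.** This will force disjoint translates to have a common third coordinate. Let $\delta\ne0$ and $y,z\in F$, and put $z_1=(y+y\delta^2)/\delta$. Then $(y,z_1,\delta)\in T$, since $y+z_1\delta+y\delta^2=0\in W$; and $(0,z+z_1,0)\in T$, since $0\in W$. Their sum is $(y,z,\delta)$. (In slices: $T_0+T_\delta=F^2$.)

**Step 2: differences with third coordinate $0$.** We show that if $(y,z,0)\notin T-T$, then $(y,z)$ belongs to
$$\Gamma=\{(wz^2,z):\ w\in\Omega\setminus\{0\},\ z\in F^*,\ \operatorname{Tr}(wz)=1\}.$$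
If $y+z\zeta+y\zeta^2\in W$ for some $\zeta$, then $(y,z,\zeta)$ and $(0,0,\zeta)$ both lie in $T$, so $(y,z,0)\in T-T$. Suppose therefore that this happens for no $\zeta$. Then $y\notin W+I$, where $I=\{z\zeta+y\zeta^2:\zeta\in F\}$ is an $\mathbb F_2$-subspace, the image of an additive map. So some functional vanishes on $W+I$ and is $1$ at $y$. As it vanishes on $W$, it is $t\mapsto\operatorname{Tr}(wt)$ with $w\in\Omega$. Thus $\operatorname{Tr}(wy)=1$, in particular $w\neq0$, and for all $\zeta\in F$
$$0=\operatorname{Tr}(wz\zeta+wy\zeta^2)=\operatorname{Tr}\bigl((wz+(wy)^{1/2})\zeta\bigr),$$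
using $\operatorname{Tr}(t^2)=\operatorname{Tr}(t)$. By nondegeneracy $wz=(wy)^{1/2}$, so $w^2z^2=wy$ and $y=wz^2$. Finally $\operatorname{Tr}(wz)=\operatorname{Tr}(w^2z^2)=\operatorname{Tr}(wy)=1$, so also $z\ne0$.

Conversely, no $(y,z)\in\Gamma$ gives $(y,z,0)\in T-T$. Otherwise $(y,z,0)$ is the sum of two points of $T$ with the same third coordinate $\zeta$, and so $y+z\zeta+y\zeta^2\in W$. Apply $\operatorname{Tr}(w\,\cdot)$ with $y=wz^2$:
$$0=\operatorname{Tr}(w^2z^2)+\operatorname{Tr}(wz\zeta)+\operatorname{Tr}\bigl((wz\zeta)^2\bigr)=\operatorname{Tr}(wz)=1 ,$$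
which is absurd. So $\Gamma\times\{0\}$ is exactly the complement of $T-T$.

For an element $(y,z)\in\Gamma$ call $w=y/z^2$ its **type**; it is a nonzero element of $\Omega$.

Suppose now that $2^d$ translates of $T$ are pairwise disjoint. By Step 1 their translation vectors share the third coordinate. Dropping it, and using Step 2, we get
$$X\subset F^2,\qquad |X|=2^d,\qquad\text{all differences of distinct elements of }X\text{ lie in }\Gamma.\tag{5}$$
Conversely, any $X$ as in (5) gives $2^d$ disjoint translates, which then fill $F^3$. So the question is whether (5) is possible.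

## 7. An additive candidate: it works for $d=1,2$ and dies at $d=3$

Try to build $X$ as a subgroup that uses each type once. Fix $\kappa\in F^*$ and put
$$X_\kappa=\{(\kappa w^2,\ (\kappa w)^{1/2}):\ w\in\Omega\}.$$
Squaring and square roots are additive in characteristic $2$, so $X_\kappa$ is an $\mathbb F_2$-subspace with $2^d$ elements, and its differences are its own elements. For $w\neq0$ put $z=(\kappa w)^{1/2}$. Then $\kappa w^2=wz^2$, so the point has $y/z^2=w$, and $\operatorname{Tr}(wz)=\operatorname{Tr}(w^2z^2)=\operatorname{Tr}(\kappa w^3)$. Hence $X_\kappa$ satisfies (5) if and only if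
$$\operatorname{Tr}(\kappa w^3)=1\qquad\text{for all } w\in\Omega\setminus\{0\}.\tag{6}$$

The set $S$, the map to translates and Section 6 use only that $\Omega$ is a $d$-dimensional subspace with annihilator $W$. So we may also test small $d$.

*Case $d=1$, $\Omega=\{0,1\}$.* Condition (6) reads $\operatorname{Tr}(\kappa)=1$, which is solvable. Directly: $T$ is given by $\operatorname{Tr}(y+z\zeta+y\zeta^2)=0$. Adding $(\kappa,\kappa^{1/2},0)$ changes this trace by $\operatorname{Tr}(\kappa)+\operatorname{Tr}(\kappa^{1/2}\zeta)+\operatorname{Tr}(\kappa\zeta^2)=1$. So this translate of $T$ is precisely the complement of $T$.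

*Case $d=2$, $\Omega=\langle1,\theta\rangle$, $m\ge4$.* The cubes of the nonzero elements are $1$, $\theta^3$ and $(1+\theta)^3=1+\theta+\theta^2+\theta^3$. They are linearly independent over $\mathbb F_2$, because $1,\theta,\theta^2,\theta^3$ are. So some functional $\operatorname{Tr}(\kappa\,\cdot)$ takes the value $1$ on all three, and $B$ *is* partitioned by four left cosets of $S$. (This concerns $B$ only; we make no statement about the rest of $M(F)$.)

*Case $d\ge3$.* Now (6) is never solvable, for the following reason.

**Lemma 1.** If $\omega_1,\omega_2,\omega_3\in F$ are linearly independent over $\mathbb F_2$ and $\Omega_3$ is their span, then $\sum_{w\in\Omega_3}w^3=0$. Consequently no $\kappa\in F$ has $\operatorname{Tr}(\kappa w^3)=1$ for all seven nonzero $w\in\Omega_3$.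

**Proof.** Write $w=\sum_i\epsilon_i\omega_i$ with $\epsilon\in\mathbb F_2^3$. Then $w^3=w\cdot w^2=\bigl(\sum_i\epsilon_i\omega_i\bigr)\bigl(\sum_j\epsilon_j\omega_j^2\bigr)$, which is only quadratic in $\epsilon$. So
$$\sum_{w\in\Omega_3}w^3=\sum_{i,j}\omega_i\omega_j^2\sum_{\epsilon\in\mathbb F_2^3}\epsilon_i\epsilon_j=0,$$
because $\sum_\epsilon\epsilon_i\epsilon_j$ counts $4$ vectors if $i=j$ and $2$ vectors if $i\ne j$, hence is $0$ in $\mathbb F_2$. If $\operatorname{Tr}(\kappa w^3)=1$ for all seven nonzero $w$, summing would give $0=\operatorname{Tr}\bigl(\kappa\sum w^3\bigr)=7=1$ in $\mathbb F_2$. $\square$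

So the additive candidates fail as soon as $d=3$. But $X$ in (5) is an arbitrary set; nothing so far makes it a subgroup, let alone one of the $X_\kappa$. What remains is a rigidity statement: if $\Omega$ is chosen as in Theorem A, **every** $X$ satisfying (5) is a translate of some $X_\kappa$.

## 8. Rigidity: any $X$ would be a translate of some $X_\kappa$

Put $n=2^d-1=|\Omega\setminus\{0\}|$. Suppose $X$ satisfies (5). Translate so that
$$X=\{0,a_1,\dots,a_n\},\qquad a_i=(w_iz_i^2,z_i),\quad w_i\in\Omega\setminus\{0\},\ z_i\in F^*,\ \operatorname{Tr}(w_iz_i)=1 .$$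
For $i\neq j$ let $\tau_{ij}=\tau_{ji}$ be the type of $a_i+a_j\in\Gamma$. Think of a complete graph on $X$ whose edges are colored by types, that is, by $n$ colors.

**Step 1: edges at a common vertex have different colors.** This is where the condition $\operatorname{Tr}(wz)=1$ enters. Let $a,b,c\in X$ be distinct, and suppose $b-a$ and $c-a$ have the same type $w$. Write $b-a=(wz^2,z)$, $c-a=(wz'^2,z')$. Then $b-c=(w(z+z')^2,z+z')$ lies in $\Gamma$, so $z+z'\neq0$. Its type is $w$, so $\operatorname{Tr}(w(z+z'))=1$. But $\operatorname{Tr}(wz)+\operatorname{Tr}(wz')=1+1=0$, a contradiction.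

Applied at the vertex $0$: the $w_i$ are $n$ distinct elements of $\Omega\setminus\{0\}$, so they are **all** of its elements. Applied at the vertex $a_i$, where the edge to $0$ has type $w_i$ and the edge to $a_j$ has type $\tau_{ij}$: for distinct $i,j,k$
$$\tau_{ij}\ne w_i,\qquad \tau_{ij}\neq w_j,\qquad \tau_{ij}\neq\tau_{ik}.\tag{7}$$

**Step 2: a multiplicative relation around each triangle.** We want to eliminate the unknown $z_i$. By the definition of $\tau_{ij}$ we have $w_iz_i^2+w_jz_j^2=\tau_{ij}(z_i+z_j)^2=\tau_{ij}z_i^2+\tau_{ij}z_j^2$. Put $r_{ij}=w_i+\tau_{ij}$. It lies in $\Omega$ and is nonzero by (7). So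
$$r_{ij}z_i^2=r_{ji}z_j^2,\qquad r_{ij}\neq r_{ji},\tag{8}$$
the latter because $w_i\ne w_j$. For distinct $i,j,k$ multiply the relations (8) for $(i,j)$, $(j,k)$, $(k,i)$ and cancel $z_i^2z_j^2z_k^2\neq0$:
$$r_{ij}r_{jk}r_{ki}=r_{ji}r_{kj}r_{ik}.\tag{9}$$
Now we would like to compare factors. In a field this is meaningless in general: if $3\mid m$ and $\Omega$ were the subfield $\mathbb F_8$ with generator $\alpha$ of $\mathbb F_8^*$, then $\alpha\cdot\alpha^6\cdot1=1\cdot1\cdot1$. The sparse basis $1,\theta,\theta^4,\dots$ and the bound on $m$ are there to exclude this.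

**Step 3: unique factorization for triple products from $\Omega$.**

**Lemma 2.** If $r_1r_2r_3=r_1'r_2'r_3'$ with all factors in $\Omega\setminus\{0\}$, then the multisets $\{r_1,r_2,r_3\}$ and $\{r_1',r_2',r_3'\}$ coincide.

**Proof.** Let $\operatorname{ev}:\mathbb F_2[X_0,\dots,X_{d-1}]\to F$ be evaluation at $(1,\theta,\theta^4,\dots,\theta^{4^{d-2}})$, so $X_0\mapsto1$ and $X_i\mapsto\theta^{4^{i-1}}$ for $i\ge1$. It maps the nonzero linear forms bijectively onto $\Omega\setminus\{0\}$. A cubic monomial $X_0^{b_0}\cdots X_{d-1}^{b_{d-1}}$, $\sum b_i=3$, goes to $\theta^E$ with $E=\sum_{i\ge1}b_i4^{i-1}$. The $b_i$ with $i\ge1$ lie in $\{0,1,2,3\}$, so they are the base-$4$ digits of $E$, and $b_0=3-\sum_{i\ge1}b_i$. Hence distinct cubic monomials have distinct exponents. All exponents satisfy $E\le 3\cdot4^{d-2}\le m-1$, and $1,\theta,\dots,\theta^{m-1}$ are linearly independent over $\mathbb F_2$. So a homogeneous cubic killed by $\operatorname{ev}$ is $0$.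

Let $\ell_i,\ell_i'$ be the linear forms with values $r_i,r_i'$. Then $\ell_1\ell_2\ell_3-\ell_1'\ell_2'\ell_3'$ is $0$ or a homogeneous cubic, and $\operatorname{ev}$ kills it, so $\ell_1\ell_2\ell_3=\ell_1'\ell_2'\ell_3'$. Linear forms are irreducible, and distinct nonzero ones are not associate, since the only unit of $\mathbb F_2[X_0,\dots,X_{d-1}]$ is $1$. Unique factorization gives equality of the multisets $\{\ell_i\}$ and $\{\ell_i'\}$, hence of the multisets of values. $\square$

**Step 4: only one way to match the factors.** We determine $\tau_{ij}$ completely. By Lemma 2 applied to (9), there is a bijection from $\{ij,jk,ki\}$ to $\{ji,kj,ik\}$ that preserves the value of $r$. By (8) it sends no pair to its own reversal. If we identify each pair with its reversal, it is a permutation of three objects without fixed point, hence one of the two $3$-cycles: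

* (I) $ij\mapsto ik,\quad jk\mapsto ji,\quad ki\mapsto kj$;
* (II) $ij\mapsto kj,\quad jk\mapsto ik,\quad ki\mapsto ji$.

In case (I), $r_{ij}=r_{ik}$, that is, $w_i+\tau_{ij}=w_i+\tau_{ik}$, so $\tau_{ij}=\tau_{ik}$, against (7). So (II) holds for every triple. Put $c_{ij}=w_i+w_j+\tau_{ij}\in\Omega$, which is symmetric in $i,j$. From $r_{ij}=r_{kj}$, i.e. $w_i+\tau_{ij}=w_k+\tau_{kj}$, adding $w_j$ gives $c_{ij}=c_{jk}$. From $r_{jk}=r_{ik}$, adding $w_k$ gives $c_{jk}=c_{ik}$. So $c$ is constant on the edges of each triangle. Two edges with a common vertex lie in a triangle. For disjoint edges $ij$, $kl$ use $c_{ij}=c_{jk}=c_{kl}$. Hence $c_{ij}=c$ is the same element of $\Omega$ for all pairs.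

If $c\ne0$, then $c=w_j$ for some $j$, because the $w$'s exhaust $\Omega\setminus\{0\}$. For any $i\ne j$ this gives $\tau_{ij}=w_i+w_j+c=w_i$, against (7). So $c=0$, that is,
$$\tau_{ij}=w_i+w_j,\qquad r_{ij}=w_i+\tau_{ij}=w_j .$$

**Step 5: $X=X_\kappa$, and the contradiction.** Now (8) reads $w_jz_i^2=w_iz_j^2$ for all $i\ne j$. So $z_i^2/w_i$ does not depend on $i$: there is $\kappa\in F^*$ with
$$z_i^2=\kappa w_i\qquad\text{for all } i.$$
Then $a_i=(w_iz_i^2,z_i)=(\kappa w_i^2,(\kappa w_i)^{1/2})$, so $X$ is exactly the candidate $X_\kappa$ of Section 7. Since the $w_i$ run through all of $\Omega\setminus\{0\}$ and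
$$1=\operatorname{Tr}(w_iz_i)=\operatorname{Tr}(w_i^2z_i^2)=\operatorname{Tr}(\kappa w_i^3),$$
condition (6) holds. As $d\ge3$, $\Omega$ contains a $3$-dimensional subspace $\Omega_3$, and Lemma 1 says that (6) is impossible on it. So no $X$ as in (5) exists, and $2^d$ pairwise disjoint translates of $T$ do not exist.

By Section 5, the left cosets of $S$ meeting $B$ lie in $B$ and correspond under $\psi$ to translates of $T$. Hence at most $2^d-1$ left cosets of $S$ inside $B$ are pairwise disjoint, whereas covering $B$ disjointly would take $|B|/|S|=2^d$ of them. Therefore no family of left cosets of $S$ partitions $M(F)$. This proves Theorem A, and with it the Corollary; the conjecture is false even for finite $M$ and $S$ an elementary abelian $2$-group. $\blacksquare$
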